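# Normal copies of $G$ in $G\times\cdots\times G$: a proof of Hawkes's conjecture

## Normally detectable groups: two theorems

**Theorem 1 (Hawkes's conjecture).** *A nontrivial finite group $G$ is normally detectable if and only if*

* (i) *$G$ is directly indecomposable, and*
* (ii) *$(|G/G'|,|Z(G)|)=1$.*

Here $G'$ is the commutator subgroup and $Z(G)$ the center, and the new word means the following.

**Definition.** A nontrivial group $G$ is *normally detectable* if, whenever $G_0$ is a normal subgroup of $G_1\times\cdots\times G_n$ for some positive integer $n$, with $G_j\cong G$ for $j=0,1,\dots,n$, then $G_0=G_i$ for some $i\in\{1,\dots,n\}$.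

In other words: somebody writes down a direct product of copies of $G$, and we look for all normal subgroups isomorphic to $G$. The factors themselves are obvious examples. The group is normally detectable if there are never any others. Note that equality $G_0=G_i$ is demanded, not isomorphism.

Theorem 1 was conjectured by T. O. Hawkes; the problem comes from "Subnormal subgroups in direct products of groups". The necessity of (i) and (ii) is easy and was known. The content is the sufficiency. We shall also prove a stronger form.

**Theorem 2.** *For a nontrivial finite group $G$ the following are equivalent:*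

* (A) *$G$ is directly indecomposable and $(|G/G'|,|Z(G)|)=1$;*
* (B) *$G$ is normally detectable;*
* (C) *the defining condition holds for $n=2$;*
* (D) *for every set $I$ and every $r\ge1$, every normal subgroup of the Cartesian product $\prod_{i\in I}G_i$ (with $G_i\cong G$) that is isomorphic to $G^r$ is the product of $r$ of the factors $G_i$; and the same holds for the restricted product $\bigoplus_{i\in I}G_i$.*

*"Normal" cannot be replaced by "subnormal" in Theorem 1.*

Condition (ii) says that $G$ has no nontrivial homomorphism into its own center. Indeed, the image of a homomorphism $G\to Z(G)$ is abelian, so its order divides both $|G/G'|$ and $|Z(G)|$. Conversely, if a prime $p$ divides both numbers, then $G/G'$ maps onto a group of order $p$, and $Z(G)$ contains one.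

## Two normal copies that are not factors: necessity

Both conditions are needed, and the counterexamples already live in $G\times G$.

**If (i) fails.** Let $G=A\times B$ with $A,B\ne1$. Put $A$ in the first copy and $B$ in the second. The subgroup $A\times B\le G\times G$ is normal, since $A$ and $B$ are normal in $G$. It is isomorphic to $G$, and it lies in neither factor.

**If (ii) fails.** Choose a nontrivial homomorphism $\rho:G\to Z(G)$ and put $N=\{(g,\rho(g)):g\in G\}$. Conjugating by $(x,y)$ gives $(g^x,\rho(g)^y)=(g^x,\rho(g))=(g^x,\rho(g^x))$, because $\rho$ has central, abelian image. So $N$ is normal. Projection to the first coordinate is an isomorphism $N\to G$. Since $\rho\neq0$, $N$ is not the first factor; since $G\ne1$ and the first projection is injective on $N$, it is not the second.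

For example, $C_4$ is indecomposable but fails (ii): in $C_4\times C_4$ we have the copies $\{(g,1)\}$, $\{(1,g)\}$ and $\{(g,g^2)\}$, among others.

So from now on we must prove that (i) and (ii) suffice.

## Conventions and textbook facts

All groups are finite until infinite products appear at the very end. We write $x^y=y^{-1}xy$ and $[x,y]=x^{-1}y^{-1}xy$, so that
$$[xy,z]=[x,z]^y[y,z],\qquad [x,yz]=[x,z][x,y]^z .$$
Also $[X,Y,Z]=[[X,Y],Z]$, and $\gamma_1(X)=X$, $\gamma_{m+1}(X)=[\gamma_m(X),X]$. Endomorphisms act on the left; $0$ is the trivial endomorphism. For a set $\pi$ of primes, a $\pi$-group is one whose order has only prime divisors in $\pi$, and a $\pi'$-group has none in $\pi$; $|X|_p$ is the $p$-part of $|X|$.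

$O_p(X)$ is the largest normal $p$-subgroup of $X$. $O^p(X)$ is the subgroup generated by the $p'$-elements of $X$; it is the smallest normal subgroup whose quotient is a $p$-group. For example, $O_2(S_4)=V_4$, $O^2(S_3)=A_3$ and $O^3(S_3)=S_3$. A subgroup $Y\le X$ is *subnormal* if there is a chain $Y=X_m\trianglelefteq X_{m-1}\trianglelefteq\cdots\trianglelefteq X_0=X$. For example, $\langle(12)(34)\rangle\trianglelefteq V_4\trianglelefteq S_4$ is subnormal but not normal in $S_4$.

We use the following facts.

* **F1.** (Three subgroups lemma.) If $[X,Y,Z]=1$ and $[Y,Z,X]=1$, then $[Z,X,Y]=1$.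
* **F2.** A $p$-group acting on a nontrivial $p$-group by automorphisms fixes some nontrivial element.
* **F3.** A subnormal $q$-subgroup $Y$ of $X$ lies in $O_q(X)$. With the chain above, $O_q(X_j)$ is characteristic in $X_j\trianglelefteq X_{j-1}$, so $O_q(X_j)\le O_q(X_{j-1})$; hence $Y=O_q(X_m)\le\cdots\le O_q(X_0)$.
* **F4.** If elements of prime-power orders for different primes always commute in $X$, then $X$ is nilpotent (each Sylow subgroup is normalized by Sylow subgroups for all primes, hence is normal). A nilpotent group is the direct product of its Sylow subgroups, and has a quotient of order $q$ for each prime $q$ dividing its order. If $X/Z$ is nilpotent with $Z$ central in $X$, then $X$ is nilpotent.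
* **F5.** $O^p(O^p(X))=O^p(X)$, since all $p'$-elements of $X$ lie in $O^p(X)$. Also, a $q$-element of a quotient of $X$ lifts to a $q$-element of $X$: take the $q$-part of any preimage.
* **F6.** (Schur–Zassenhaus, conjugacy part.) If $V$ is a normal $p$-subgroup of $X$ and $X/V$ is a $p'$-group, any two complements of $V$ in $X$ are conjugate.
* **F7.** If $U,Z\trianglelefteq X$ and $t\in UZ$ is a $p$-element, then $t=\kappa z$ with $p$-elements $\kappa\in U$, $z\in Z$. Indeed, let $R\ni t$ be a Sylow $p$-subgroup of $UZ$. Then $R\cap U$ and $R\cap Z$ are Sylow in $U$ and $Z$, so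
$$|(R\cap U)(R\cap Z)|=\frac{|U|_p\,|Z|_p}{|R\cap U\cap Z|}\ \ge\ \frac{|U|_p\,|Z|_p}{|U\cap Z|_p}=|UZ|_p=|R| ,$$
and therefore $R=(R\cap U)(R\cap Z)$.
* **F8.** Every element $u$ of a finite semigroup has an idempotent power. If $u^a=u^{a+b}$ with $a,b\ge1$, take a multiple $m\ge a$ of $b$; then $u^{2m}=u^m$.

Throughout the proof of sufficiency, $G$ is a nontrivial finite group with (i) and (ii), and $\pi$ denotes the set of primes dividing $|G/G'|$. By (ii), **$Z(G)$ is a $\pi'$-group**. We identify $G_1\times\cdots\times G_n$ with $G^n$, let $N\trianglelefteq G^n$ with $N\cong G$, and choose a monomorphism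
$$\varphi=(\varphi_1,\dots,\varphi_n):G\to G^n\quad\text{with image }N .$$
Each $\varphi_i$ is an endomorphism of $G$. Since $\varphi_i(G)$ is the $i$-th projection of a normal subgroup, $\varphi_i(G)\trianglelefteq G$.

One observation will be used again and again. For $g,x\in G$ and an index $i$, let $\hat x\in G^n$ have $i$-th coordinate $x$ and all others $1$. Then $[\varphi(g),\hat x]\in N$ by normality. So:
$$\text{there is } b\in G \text{ with } \varphi_i(b)=[\varphi_i(g),x]\ \text{ and }\ \varphi_j(b)=1 \text{ for all } j\ne i. \tag{1}$$

## $S_3$ and perfect groups by hand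

**$G=S_3$, $n=2$.** The image $\varphi_i(G)$ is normal in $S_3$, so it is $1$, $A_3$ or $S_3$. It is also a quotient of $S_3$, so it is not $A_3$. Each $\varphi_i$ is therefore trivial or an automorphism, and not both are trivial. If both were automorphisms, (1) would put $A_3\times1$ and $1\times A_3$ into $N$, but $9\nmid6$. So exactly one $\varphi_i$ is nontrivial, and $N=G_i$.

**$G$ perfect and indecomposable.** If $G'=G$, then (ii) is automatic. By (1), $[N,G^n]\le\prod_i(N\cap G_i)$: a commutator in $[N,G^n]$ has coordinates $[c_i,x_i]$ with $(c_i)\in N$, and each coordinate, placed alone, lies in $N$. Since $N=[N,N]\le[N,G^n]$, we get $N=\prod_i(N\cap G_i)$. As $N\cong G$ is indecomposable, only one $N\cap G_i$ is nontrivial. So $N\le G_i$, and $N=G_i$ by orders.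

## The subgroup $\prod_i(N\cap G_i)$ and the abelian quotient above it

The sensible first approach is to imitate the perfect case. In general (1) gives
$$N'\le[N,G^n]\le N_*:=\prod_i(N\cap G_i)\le N,$$
so $N$ agrees with a direct product up to an abelian quotient $N/N_*$. One would like to show $N=N_*$ from indecomposability and coprimality of $N$. Here the argument stops: indecomposability of $N$ says nothing about its proper subgroup $N_*$. The following example shows that the hypotheses used so far are not enough.

**Example.** Let $N=\{(x,y)\in S_3\times S_3:\operatorname{sgn}x=\operatorname{sgn}y\}$. It has index $2$, so it is normal. Its elements outside $A_3\times A_3$ have both entries odd, and they invert $A_3\times A_3$. Hence $Z(N)=1$, and $N'=A_3\times A_3$ (for odd $t$, $[a,t]=a^{-1}a^t=a^{-2}$), so $|N/N'|=2$. If $N=A\times B$, one factor, say $B$, has odd order; it lies in $A_3\times A_3$ and commutes with an involution of $A$, which inverts it; so $B=1$. Thus $N$ is normal, indecomposable and satisfies (ii). Yet $N_*=A_3\times A_3\ne N$, and $N$ lies in no factor.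

The only thing missing in this example is that $N$ should be isomorphic to the factors. So any proof must use this. What it buys us is that the coordinate maps $\varphi_i$ go from $G$ to $G$: they **can be composed**. The example also tells us what composition must control, namely how far the image of a composite is from a subgroup like $N\cap G_i$.

Before composing anything, we fix the target.

**Lemma 3.** *If some $\varphi_i$ is injective, then $N=G_i$.*

*Proof.* Then $\varphi_i\in\operatorname{Aut}(G)$. Replacing $\varphi$ by $\varphi\circ\varphi_i^{-1}$, which has the same image, we may assume $\varphi_i=\mathrm{id}$. Let $j\neq i$ and $g,x\in G$. By (1), applied to the index $j$, there is $b\in G$ with $\varphi_j(b)=[\varphi_j(g),x]$ and $\varphi_l(b)=1$ for $l\ne j$. Taking $l=i$ gives $b=1$, so $[\varphi_j(g),x]=1$. Thus $\varphi_j(G)\le Z(G)$, and $\varphi_j=0$ by (ii). Hence $N=G_i$. $\square$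

So we need one injective coordinate, and for this it is enough that **some composite $\varphi_{i_1}\circ\cdots\circ\varphi_{i_k}$ with $k\ge1$ is injective**: then $\varphi_{i_k}$ is.

## Composites of the coordinate maps

For a word $w=i_1\cdots i_s$ over $\{1,\dots,n\}$, of length $|w|=s$, put $\varphi_w=\varphi_{i_1}\circ\cdots\circ\varphi_{i_s}$ (the identity if $s=0$), and
$$P_w=\varphi_w(G),\qquad A_w=\bigcap_{|v|=s,\ v\ne w}\ker\varphi_v\trianglelefteq G,\qquad M_w=\varphi_w(A_w)\trianglelefteq P_w .$$
For the empty word, $A=M=P=G$ (an empty intersection is $G$).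

For $|w|=1$: $a\in A_i$ means that all coordinates of $\varphi(a)$ except the $i$-th are trivial, so $M_i$ is just $N\cap G_i$, read in the $i$-th coordinate. The groups $M_w$ are the iterated version.

**Example.** Let $G=X\times Y$ with $X,Y\neq 1$ and $N=X\times Y\le G\times G$ as in the necessity argument (so (i) fails here). Then $\varphi_1,\varphi_2$ are the projections of $G$ to $X$ and $Y$. We have $\varphi_{11\cdots1}=\varphi_1$, $\varphi_{22\cdots2}=\varphi_2$, and all mixed words give $0$. For $w=1\cdots1$ (with $|w|\geq 1$) we get $P_w=X$, $A_w=\ker\varphi_2=X$, $M_w=X$. The idempotent $\varphi_1$ has kernel $Y$ and image $X$: it sees the decomposition of $G$. This is the picture the proof will chase.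

**Lemma 4.** *Let $w$ be a word and $i$ an index.*

* (a) *$\bigcap_{|v|=s}\ker\varphi_v=1$ for every $s\ge0$; hence $\varphi_w$ is injective on $A_w$.*
* (b) *$P_{wi}\trianglelefteq P_w$.*
* (c) *$[P_{wi},M_w]\le M_{wi}$.*
* (d) *$\gamma_{|w|+1}(P_w)\le M_w$; in particular $P_w/M_w$ is nilpotent.*
* (e) *$Z(P_w)\cap M_w$ is a $\pi'$-group.*

*Proof.* (a) Induct on $s$; for $s=0$ the map is the identity. Suppose $\varphi_v(\varphi_i(g))=1$ for all $|v|=s$ and all $i$. By induction $\varphi_i(g)=1$ for every $i$, and $g=1$ because $\varphi$ is injective. If $a\in A_w$ and $\varphi_w(a)=1$, then $a$ lies in all kernels $\ker\varphi_v$ with $|v|=|w|$, so $a=1$.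

(b) Apply $\varphi_w$ to $\varphi_i(G)\trianglelefteq G$.

(c) Let $g\in G$ and $a\in A_w$. By (1) with $x=a$ there is $b\in G$ with $\varphi_i(b)=[\varphi_i(g),a]$ and $\varphi_j(b)=1$ for $j\ne i$. As $A_w\trianglelefteq G$, we have $\varphi_i(b)\in A_w$. We claim $b\in A_{wi}$. Take a word $vj\ne wi$ with $|v|=|w|$. If $j\neq i$, then $\varphi_{vj}(b)=\varphi_v(1)=1$. If $j=i$, then $v\ne w$, and $\varphi_v$ kills $\varphi_i(b)\in A_w$. This proves the claim, and
$$[\varphi_{wi}(g),\varphi_w(a)]=\varphi_w([\varphi_i(g),a])=\varphi_w(\varphi_i(b))=\varphi_{wi}(b)\in M_{wi}.$$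
These commutators generate $[P_{wi},M_w]$.

(d) For the empty word, $\gamma_1(G)=G=M$. If $|w|=s$ and the claim holds for $w$, then
$$\gamma_{s+2}(P_{wi})=[\gamma_{s+1}(P_{wi}),P_{wi}]\le[\gamma_{s+1}(P_w),P_{wi}]\le[M_w,P_{wi}]\le M_{wi},$$
using (b) and (c).

(e) Let $x=\varphi_w(a)\in Z(P_w)$ with $a\in A_w$. For $g\in G$ we have $[a,g]\in A_w$ and $\varphi_w([a,g])=[x,\varphi_w(g)]=1$, so $[a,g]=1$ by (a). Hence $a\in Z(G)$. So $Z(P_w)\cap M_w$ is isomorphic, via the injective map $\varphi_w|_{A_w}$, to a subgroup of $Z(G)$, which is a $\pi'$-group. $\square$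

Part (e) is how condition (ii), which is about $G$, is carried to the images $P_w$.

## A nonzero idempotent and a subnormal complement

**Lemma 5.** *Some $\varphi_w$ with $|w|\ge1$ is a nonzero idempotent.*

*Proof.* Let $S=\{\varphi_w:|w|\ge1\}$, a finite semigroup. Suppose that $0$ is its only possible idempotent. By F8 every $u\in S$ has a power equal to $0$. Put $m=|S|+1$ and take any $s_1,\dots,s_m\in S$. Among the $m$ prefixes $s_1\cdots s_j$ two coincide, say $s_1\cdots s_j=s_1\cdots s_l$ with $j<l$. With $x=s_1\cdots s_j$ and $u=s_{j+1}\cdots s_l$ we get $x=xu=xu^2=\cdots=xu^r$ for all $r$, so $x=0$ and $s_1\cdots s_m=0$. Hence every $\varphi_v$ with $|v|=m$ is $0$. By Lemma 4(a), $G=1$, a contradiction. $\square$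

Fix such an idempotent $e=\varphi_w=e^2\ne0$, with $w=i_1\cdots i_k$, $k\ge1$, and set
$$H=e(G)\ne1,\qquad K=\ker e .$$
Then $G=K\rtimes H$: write $g=(g\,e(g)^{-1})\,e(g)$ with $g\,e(g)^{-1}\in K$; and if $h=e(g)\in K$, then $1=e(h)=e(g)=h$.

**The goal is now $K=1$**, since then $e$ is injective. For $0\le s\le k$ let $w_s=i_1\cdots i_s$ and
$$P_s=P_{w_s},\qquad M_s=M_{w_s},\qquad K_s=P_s\cap K .$$
We record what we know.

* $P_0=M_0=G$, $K_0=K$, $P_k=H$, $K_k=H\cap K=1$.
* $P_s\trianglelefteq P_{s-1}$ by Lemma 4(b). So $H\le P_s$ for all $s$, and $P_s=K_sH$ by Dedekind's law.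
* $K_s$ is normal in $P_s$, and in $P_{s-1}$ if $s\ge1$, as the intersection of $P_s$ with $K\trianglelefteq G$.
* $[K_{s-1},H]\le K\cap[P_{s-1},P_s]\le K\cap P_s=K_s$ for $s\geq 1$.
* $[P_s,M_{s-1}]\le M_s$ for $s\geq 1$ by Lemma 4(c).

In particular $H$ is a *subnormal* complement to $K$. If it were normal, we would have $G=K\times H$, and (i) would give $K=1$. It is tempting to hope that subnormality, together with (i) and (ii), already forces $K=1$. It does not.

**Example.** Let $V=\mathbb F_4^2$, $Q=\mathbb F_4^{*}\cong C_3$ acting by scalars, and $t$ the involution $(a,b)\mapsto(a,a+b)$, which commutes with $Q$. Let $G=V\rtimes(Q\times\langle t\rangle)$, of order $96$.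

The Sylow $2$-subgroup $V\langle t\rangle$ is normal. An element $vt^{\varepsilon}$ of it commutes with $Q$ only if $v$ is fixed by $Q$, i.e. $v=0$. So the $2$-part of a central element of $G$ lies in $\langle t\rangle$, and is trivial because $t$ does not centralize $V$. Its $3$-part is trivial because elements of order $3$ generate conjugates of $Q$, which act nontrivially on $V$. Hence $Z(G)=1$, and (ii) holds. If $G=A\times B$ with $A,B\ne1$, one factor is a $2$-group, because $9\nmid|G|$, and it has a nontrivial center inside $Z(G)=1$; so (i) holds.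

Now $K=V\rtimes Q$ is normal with complement $H=\langle t\rangle\trianglelefteq\!\trianglelefteq V\langle t\rangle\trianglelefteq G$, where the first relation (subnormality) holds because every subgroup of a $2$-group is subnormal. So the map $G\to G/K\cong\langle t\rangle\le G$ is a nonzero idempotent endomorphism with subnormal image and kernel $K\ne1$. Moreover $t\notin KC_G(K)$: an element of $K$ acts on $V$ as a scalar, and $t$ does not.

So we must use more than the chain $P_0\ge P_1\ge\cdots$: the subgroups $M_s$ have to enter. The last sentence of the example points at the property to prove. We shall show that in our situation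
$$H\le K\,C_G(K),$$
i.e. elements of $H$ act on $K$ as inner automorphisms of $K$. We will then see that this makes $K$ a direct factor.

## The action of $H$ on $K$ modulo $O_q(K)$

This section extracts what subnormality does give.

**Lemma 6.** (a) *If $h\in H$ is a $q$-element, $q$ a prime, then $[K,h]\le O_q(K)$.*
(b) *$H/C_H(K)$ is a nilpotent $\pi$-group.*

*Proof.* (a) Consider the subgroups $K_s\langle h\rangle$; they are subgroups because $h\in H\le P_s$ normalizes $K_s$. We claim $K_s\langle h\rangle\trianglelefteq K_{s-1}\langle h\rangle$. Indeed $K_s$ is normalized by $K_{s-1}$ and by $h$, and for $x\in K_{s-1}$ we have $h^x=h[h,x]\in hK_s$ because $[K_{s-1},H]\le K_s$. So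
$$K\langle h\rangle=K_0\langle h\rangle\trianglerighteq K_1\langle h\rangle\trianglerighteq\cdots\trianglerighteq K_k\langle h\rangle=\langle h\rangle ,$$
and $\langle h\rangle$ is a subnormal $q$-subgroup. By F3, $h\in O_q(K\langle h\rangle)$. Hence $[K,h]\le K\cap O_q(K\langle h\rangle)$, which is a normal $q$-subgroup of $K$, so it lies in $O_q(K)$.

(b) Let $h,h'\in H$ be a $q$-element and an $r$-element, with primes $q\ne r$. By (a), $[K,\langle h\rangle]\le O_q(K)$. Since $O_q(K)$ is characteristic in $K$, it is normalized by $h'$, so $[K,\langle h\rangle,\langle h'\rangle]\le O_q(K)$. By (a) again this subgroup lies in $O_r(K)$. So $[K,\langle h\rangle,\langle h'\rangle]\le O_q(K)\cap O_r(K)=1$. By symmetry $[\langle h'\rangle,K,\langle h\rangle]=[K,\langle h'\rangle,\langle h\rangle]=1$. By F1, $[\langle h\rangle,\langle h'\rangle,K]=1$, i.e. $[h,h']\in C_H(K)$. Since elements of prime-power order in $H/C_H(K)$ lift to such elements of $H$ (F5), this quotient is nilpotent by F4. If $q$ divides its order, it has a quotient of order $q$; so does $H\cong G/K$, hence so does $G$, and $q\in\pi$.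 $\square$

By (b), $p$-elements of $H$ with $p\notin\pi$ centralize $K$. So only the primes in $\pi$ are in question.

## Climbing from $K_k=1$ to $K_0=K$ at a prime $p\in\pi$

Fix $p\in\pi$. We want: every $p$-element $t\in H$ lies in $KC_G(K)$. The plan is to climb the chain $1=K_k\le K_{k-1}\le\cdots\le K_0=K$. At the bottom there is nothing to prove. To go from $K_s$ to $K_{s-1}$ we write $t=\kappa z$ with $\kappa\in K_s$ and $z$ centralizing what it should centralize at level $s$, and we correct $z$ by an element $d\in K_s$ so that it centralizes the corresponding group at level $s-1$. Finding $d$ means showing that a $1$-cocycle $x\mapsto[x,z]$ is a coboundary. This is automatic when a $p'$-group acts on a $p$-group. To be in that situation, we ask $z$ to centralize only $O^p(K_s)$ instead of $K_s$. So let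
$$\Gamma_s=O^p(K_s),\qquad D_s=O_p\bigl(C_{K_s}(\Gamma_s)\bigr).$$
They are characteristic in $K_s$, hence normal in $P_s$, and in $P_{s-1}$ if $s\ge1$. The group $D_s$ will contain the values of the cocycle. The next lemma describes it; part (b) is where the center condition enters.

**Lemma 7.** (a) *$C_{K_s}(\Gamma_s)=D_s\times E_s$ with a $p'$-group $E_s\le Z(\Gamma_s)$.*
(b) *$D_s\cap M_s=1$. In particular $D_0=1$.*

*Proof.* (a) Let $C=C_{K_s}(\Gamma_s)$. Then $C\cap\Gamma_s=Z(\Gamma_s)$ is central in $C$, and $C/(C\cap\Gamma_s)$ embeds in the $p$-group $K_s/\Gamma_s$. So $C$ is nilpotent (F4), and $C=D_s\times E_s$, where $D_s$ is its Sylow $p$-subgroup and $E_s$ its $p'$-part. The image of $E_s$ in the $p$-group $C/(C\cap\Gamma_s)$ is trivial, so $E_s\le Z(\Gamma_s)$.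

(b) First we show that $P_s=K_sH$ induces by conjugation a $p$-group of automorphisms on $D_s$. Since $\Gamma_s$ centralizes $D_s$, the group $K_s$ induces a quotient of $K_s/\Gamma_s$, a $p$-group, and it is normal in the group induced by $P_s$. If $h\in H$ is a $q$-element with $q\ne p$, then $[D_s,h]\le D_s\cap O_q(K)=1$ by Lemma 6(a). Every $p'$-element is a product of such elements (its own powers), so $O^p(H)$ acts trivially, and $H$ induces a $p$-group. A normal $p$-group times a $p$-group is a $p$-group.

Now $D_s\cap M_s$ is a $p$-subgroup normal in $P_s$. If it were nontrivial, then by F2 it would contain a nontrivial element fixed by $P_s$, i.e. a nontrivial $p$-element of $Z(P_s)\cap M_s$. This contradicts Lemma 4(e), since $p\in\pi$. Finally, $M_0=G$ gives $D_0=1$. $\square$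

The next lemma bounds the commutators of an element $z$ that centralizes $\Gamma_s$ with the *larger* group $K_{s-1}$.

**Lemma 8.** *Let $z\in C_{P_s}(\Gamma_s)$ be a $p$-element. If $s\ge1$, then $[K_{s-1},z]\le D_s$. If $s=0$, then $[K,z]\le D_0=1$.*

*Proof.* Let $x\in K_{s-1}$ if $s\ge1$, and $x\in K$ if $s=0$. Then $x$ normalizes both $P_s$ and $\Gamma_s$, hence $C_{P_s}(\Gamma_s)$. So
$$[x,z]=(z^{-1})^x\,z\in C_{P_s}(\Gamma_s)\cap K=C_{K_s}(\Gamma_s)=D_s\times E_s .$$
Now compute modulo $D_s$, in $P_{s-1}/D_s$ (in $G$ itself if $s=0$), denoting images by bars. The element $[\bar x,\bar z]$ lies in $\bar E_s$, and $E_s\le\Gamma_s$ is centralized by $z$. From $[\bar x,\bar z^{\,m}\bar z]=[\bar x,\bar z]\,[\bar x,\bar z^{\,m}]^{\bar z}$ we obtain by induction $[\bar x,\bar z^{\,m}]=[\bar x,\bar z]^m$ for all $m\ge1$. Take $m$ to be the order of $z$, a power of $p$. Then $[\bar x,\bar z]^m=1$ in the $p'$-group $\bar E_s$, so $[\bar x,\bar z]=1$. $\square$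

**Proposition 9.** *For $0\le s\le k$, every $p$-element of $H$ lies in $K_s\,C_{P_s}(\Gamma_s)$.*

*Proof.* Descending induction on $s$. For $s=k$ we have $K_k=\Gamma_k=1$ and $C_{P_k}(\Gamma_k)=P_k=H$.

Let $1\le s\le k$, assume the claim for $s$, and let $t\in H$ be a $p$-element.

**Step 1: split $t$ into $p$-elements.** $K_s$ and $C_{P_s}(\Gamma_s)$ are normal in $P_s$. By induction and F7, $t=\kappa z$ with $\kappa\in K_s$ and a $p$-element $z\in C_{P_s}(\Gamma_s)$. By Lemma 8, $[K_{s-1},z]\le D_s$.

**Step 2: show that $M_{s-1}$ does not see $z$ or $D_s$.** This is where the groups $M_s$ do their work. Both $z$ and $D_s$ lie in $P_s$, so commutators of $M_{s-1}$ with them lie in $M_s$ (Lemma 4(c)). Using also $[K_{s-1},z]\le D_s$, the normality of $D_s$ in $P_{s-1}\ge M_{s-1}$, and Lemma 7(b), we get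
$$[M_{s-1}\cap K_{s-1},z]\le M_s\cap D_s=1,\qquad [M_{s-1},D_s]\le M_s\cap D_s=1. \tag{2}$$

**Step 3: produce a $p'$-group.** Put $\Gamma=\Gamma_{s-1}$, $\Delta=M_{s-1}\cap\Gamma$ and $B=\Gamma/\Delta$. Then $B$ embeds in $P_{s-1}/M_{s-1}$, which is nilpotent by Lemma 4(d). Since $O^p(\Gamma)=\Gamma$ (F5), $\Gamma$ has no quotient of order $p$, so neither has $B$. A nilpotent group without such a quotient is a $p'$-group (F4), so $B$ is a $p'$-group. By (2), $\Delta$ centralizes $D_s$ and $z$.

**Step 4: the cocycle.** Define $\delta:\Gamma\to D_s$ by $\delta(x)=[x,z]$; the values are in $D_s$ because $\Gamma\le K_{s-1}$. The commutator identity gives $\delta(xy)=\delta(x)^y\delta(y)$. For $a\in\Delta$, $\delta(xa)=\delta(x)^a\delta(a)=\delta(x)$. So $\delta$ depends only on the coset $x\Delta$. Also the conjugation action of $\Gamma$ on $D_s$ factors through $B$. We obtain a map $\delta:B\to D_s$ with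
$$\delta(bb')=\delta(b)^{b'}\delta(b')\qquad(b,b'\in B).$$

**Step 5: the cocycle is a coboundary.** In the external semidirect product $B\ltimes D_s$, the set $\{b\,\delta(b):b\in B\}$ is a subgroup, since
$$b\,\delta(b)\,b'\,\delta(b')=bb'\,\delta(b)^{b'}\delta(b')=bb'\,\delta(bb').$$
It is a complement of $D_s$, and so is $B$. Here $D_s$ is a normal $p$-subgroup and $B$ is a $p'$-group, so by F6 the two complements are conjugate. Writing the conjugating element as $b_0d$ with $b_0\in B$, $d\in D_s$, and noting $B^{b_0d}=B^d$, we may take it to be $d\in D_s$. So for each $b\in B$, the element $b^d=b[b,d]$ has the form $b'\delta(b')$; comparing modulo $D_s$ gives $b'=b$. Hence $\delta(b)=[b,d]$ for all $b\in B$. Back in $P_{s-1}$ this says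
$$[x,z]=[x,d]\qquad\text{for all }x\in\Gamma,$$
since $[x,d]=(d^{-1})^xd$ depends only on the action of $x\Delta$ on $D_s$.

**Step 6: correct $z$.** So $x^z=x[x,z]=x[x,d]=x^d$ for all $x\in\Gamma$, and $c:=zd^{-1}\in C_{P_{s-1}}(\Gamma_{s-1})$. Then $t=\kappa z=\kappa cd$ with $\kappa,d\in K_s\le K_{s-1}$. Since $K_{s-1}$ and $C_{P_{s-1}}(\Gamma_{s-1})$ are normal in $P_{s-1}$, we get $t\in K_{s-1}C_{P_{s-1}}(\Gamma_{s-1})$, which is the claim for $s-1$. $\square$

**From $O^p(K)$ to $K$.** For $s=0$ the proposition says that a $p$-element $t\in H$ lies in $KC_G(\Gamma_0)$ with $\Gamma_0=O^p(K)$. By F7, $t=\kappa z$ with $\kappa\in K$ and a $p$-element $z\in C_G(\Gamma_0)$. By Lemma 8 with $s=0$, where $D_0=1$, we have $[K,z]=1$. Hence: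
$$\text{for } p\in\pi, \text{ every $p$-element of } H \text{ lies in } K\,C_G(K). \tag{3}$$

## $K$ is a direct factor: end of the proof of Theorem 1

**Step 1: $G=KC_G(K)$, and $Z(K)$ is a $\pi'$-group.** The group $H$ is generated by its elements of prime-power order. Those for primes in $\pi$ lie in $KC_G(K)$ by (3); those for primes outside $\pi$ lie in $C_H(K)$ by Lemma 6(b). So $H\le KC_G(K)$ and $G=KH=KC_G(K)$. The subgroup $Z(K)=K\cap C_G(K)$ commutes with $K$ and with $C_G(K)$, so $Z(K)\le Z(G)$, a $\pi'$-group.

**Step 2: choose the inner automorphisms homomorphically.** Let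
$$\theta:H\to G/C_G(K)=KC_G(K)/C_G(K)\cong K/Z(K)$$
be the natural map. Its kernel is $C_H(K)$, so its image, which we write as $B_0/Z(K)$ with $Z(K)\le B_0\le K$, is a nilpotent $\pi$-group by Lemma 6(b). Since $Z(K)$ is central in $B_0$, $B_0$ is nilpotent. Since $Z(K)$ is a $\pi'$-group and $B_0/Z(K)$ a $\pi$-group, $B_0=O_\pi(B_0)\times Z(K)$, where $O_\pi(B_0)$ is the product of the Sylow $p$-subgroups with $p\in\pi$. So $O_\pi(B_0)$ maps isomorphically onto $B_0/Z(K)$. Composing $\theta$ with the inverse of this isomorphism, we obtain a homomorphism $\kappa:H\to O_\pi(B_0)\le K$ with $\theta(h)=\kappa(h)Z(K)$, that is,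
$$f(h):=\kappa(h)^{-1}h\in C_G(K)\qquad(h\in H).$$

**Step 3: replace $H$ by a complement that commutes with $K$.** Since $f(h)$ centralizes $K\ni\kappa(h')$,
$$f(h)f(h')=f(h)\,\kappa(h')^{-1}h'=\kappa(h')^{-1}f(h)\,h'=\kappa(h')^{-1}\kappa(h)^{-1}hh'=f(hh').$$
So $f$ is a homomorphism, and $\tilde H=f(H)$ is a subgroup of $C_G(K)$. We have $K\tilde H=KH=G$. If $f(h)\in K$, then $h\in K\cap H=1$; so $K\cap\tilde H=1$ and $f$ is injective. Hence $G=K\times\tilde H$ with $\tilde H\cong H\ne1$.

**Step 4: conclude.** By (i), $K=1$. So $e=\varphi_{i_1}\circ\cdots\circ\varphi_{i_k}$ is injective, hence $\varphi_{i_k}$ is injective, and $N=G_{i_k}$ by Lemma 3. This proves Theorem 1. $\blacksquare$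

## Powers of $G$, arbitrary index sets, and subnormal copies: Theorem 2

A *central automorphism* $\alpha$ of $N$ is one with $x^{-1}\alpha(x)\in Z(N)$ for all $x\in N$; then $x\mapsto x^{-1}\alpha(x)$ is a homomorphism $N\to Z(N)$. For example, every automorphism of an abelian group is central, while the only central automorphism of $S_3$ is the identity. We need the Krull–Remak–Schmidt theorem (Robinson, *A Course in the Theory of Groups*, 3.3.8): any two decompositions of a finite group into directly indecomposable factors are related by a central automorphism, which carries the factors of the first, suitably ordered, to those of the second.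

*Proof of Theorem 2.* (D)$\Rightarrow$(B): take $I=\{1,\dots,n\}$ and $r=1$. (B)$\Rightarrow$(C) is clear. (C)$\Rightarrow$(A): the necessity examples live in $G\times G$. It remains to prove (A)$\Rightarrow$(D). Let $\pi$ be the set of primes dividing $|G/G'|$.

**Finite $I$.** Let $N=N_1\times\cdots\times N_r\trianglelefteq D=\prod_{i\in I}G_i$ with each $N_a\cong G$. The plan is to show that each $N_a$ is itself normal in $D$, and then to quote Theorem 1.

**Step 1: $D$ permutes $\{N_1,\dots,N_r\}$.** The orders $|N/N'|=|G/G'|^r$ and $|Z(N)|=|Z(G)|^r$ are coprime, so there is no nontrivial homomorphism $N\to Z(N)$, and the identity is the only central automorphism of $N$. By Krull–Remak–Schmidt the set $\{N_1,\dots,N_r\}$ is the only set of indecomposable factors of $N$. Conjugation by an element of $D$ carries $N$ to itself, and hence permutes this set.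

**Step 2: if an element moves a factor, look away from its coordinate.** Suppose $g\in G_i$ and $N_a^g=N_b$ with $a\ne b$. Let $\sigma:D\to Q:=\prod_{j\ne i}G_j$ be the projection; we also view $Q$ as a subgroup of $D$. As $\sigma(g)=1$, $\sigma(N_a)=\sigma(N_b)$. Since $[N_a,N_b]=1$, this group commutes with itself: it is abelian. It also commutes with $\sigma(N_c)$ for $c\neq a$. So $\sigma(N_a)\le Z(\sigma(N))$. Being an abelian image of $G$, it is a $\pi$-group.

**Step 3: $Z(\sigma(N))$ has no $p$-part for $p\in\pi$.** Let $V=O_p(Z(\sigma(N)))$. Since $\sigma(N)\trianglelefteq Q$, also $V\trianglelefteq Q$. Let $v\in V$, say $v=\sigma(x)$ with $x\in N$, and let $d\in Q$. Write $x=x_iv$ with $x_i\in G_i$. As $d$ commutes with $x_i$, $[x,d]=[x_i,d]^v[v,d]=[v,d]$. So $[v,d]\in N\cap Q\cap V$. This element commutes with every $y\in N$: it lies in $Q$, so it commutes with the $G_i$-part of $y$, and it lies in $V\le Z(\sigma(N))$, so it commutes with $\sigma(y)$. Thus $[v,d]$ is a $p$-element of $Z(N)$, and $p\nmid|Z(N)|$; so $[v,d]=1$. Hence $V\le Z(Q)$, which is a $\pi'$-group, being a direct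 product of copies of $Z(G)$. So $V=1$.

**Step 4: conclude.** By Steps 2 and 3, $\sigma(N_a)=1=\sigma(N_b)$. Then $N_a\times N_b\le G_i$, which is impossible since $|G|^2>|G|$. So every element of every $G_i$ normalizes every $N_a$, and as the $G_i$ generate $D$, every $N_a$ is normal in $D$. By Theorem 1 each $N_a$ is one of the factors $G_j$. They are distinct since $N_a\cap N_b=1$ for $a\neq b$. So $N$ is the product of $r$ of the factors.

**Arbitrary $I$.** Let $N\cong G^r$ be normal in $\prod_IG_i$ or in $\bigoplus_IG_i$. For each of the finitely many $x\ne1$ in $N$ choose a coordinate in which $x$ is nontrivial; these form a finite set $J\subseteq I$ such that the projection $N\to\prod_JG_j$ is injective. Let $J'\supseteq J$ be finite. The projection from $\prod_IG_i$ or $\bigoplus_IG_i$ to $\prod_{J'}G_j$ is surjective, so the image of $N$ there is normal; it is isomorphic to $G^r$ because $J'\supseteq J$. By the finite case this image is a product of $r$ factors. Their indices lie in $J$: a factor with index in $J'\setminus J$ would be killed by the further projection to $\prod_JG_j$, but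 that projection is injective on the image of $N$. Taking $J'=J\cup\{i\}$ for $i\in I\setminus J$, we see that $N$ has trivial $i$-th coordinate. So $N$ lives in the coordinates $J$, and it is the product of $r$ factors with indices in $J$.

**Subnormal copies.** The group $S_4$ satisfies (i) and (ii). Its center is trivial, and it has a unique minimal normal subgroup $V_4$, whereas in a direct product of two nontrivial groups each factor would contain a minimal normal subgroup of the whole group. Let $v=(12)(34)$, and let $\rho:S_4\to\langle v\rangle$ be the sign map, with odd permutations going to $v$. Then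
$$\{(g,\rho(g)):g\in S_4\}\ \trianglelefteq\ S_4\times\langle v\rangle\ \trianglelefteq\ S_4\times V_4\ \trianglelefteq\ S_4\times S_4 .$$
The first subgroup has index $2$ in the second; the second is normal in the third because $V_4$ is abelian; and $V_4\trianglelefteq S_4$. So the first subgroup is subnormal in $S_4\times S_4$ and isomorphic to $S_4$, but it is neither of the two factors. $\blacksquare$
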